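\title{The pluricomplex Green function of a hyperconvex domain as the pole tends to the boundary}

\begin{abstract}
Let $G_\Omega(z,w)$ be the pluricomplex Green function of a bounded hyperconvex domain $\Omega\subset\mathbb{C}^n$ with pole $w$. We ask whether $e^{G_\Omega}$ extends continuously to $\bar\Omega\times\bar\Omega$ minus the diagonal of $\partial\Omega\times\partial\Omega$. The answer is yes for $n=1$ and no for every $n\ge2$: the polydisc is a counterexample, and so is a bounded convex domain with $C^\infty$ boundary. For $n\ge3$ we show that continuity can fail even at a point of $\Omega\times\partial\Omega$. We construct a bounded hyperconvex domain and points $p_j\to p\in\Omega$, $w_j\to w_0\in\partial\Omega$ with $G_\Omega(p_j,w_j)\le-\log3$ for all $j$. The domain contains a fan of analytic discs that join $w_j$ to a circle around $p_j$; a third variable keeps the discs apart, so that hyperconvexity does not fill in the fan.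
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\Omega$ be a bounded domain in $\mathbb{C}^n$ and let $PSH^-(\Omega)$ be the class of negative plurisubharmonic (psh) functions on $\Omega$. Fix a point $w\in\Omega$, the \emph{pole}. A \emph{competitor} for the pole $w$ is a function $v\in PSH^-(\Omega)$ such that $v\le\log|\cdot-w|+C$ for some constant $C$. The \emph{pluricomplex Green function} of $\Omega$ is
\[
G_\Omega(z,w)=\sup\{v(z): v \text{ is a competitor for the pole } w\},\qquad z,w\in\Omega .
\]
The number $e^{G_\Omega(z,w)}\in[0,1]$ measures how strongly a logarithmic pole at $w$ is felt at $z$. It vanishes only for $z=w$, because $\log(|\cdot-w|/\operatorname{diam}\Omega)$ is a competitor, and it is close to $1$ when some negative psh function with a pole at $w$ has almost recovered the value $0$ at $z$. For the unit disc $\mathbb{D}$ it is the pseudohyperbolic distance (Example~\ref{ex:disc}):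
\begin{equation}\label{eq:disc}
e^{G_{\mathbb{D}}(z,w)}=\Bigl|\frac{z-w}{1-\bar wz}\Bigr|,\qquad 1-e^{2G_{\mathbb{D}}(z,w)}=\frac{(1-|z|^2)(1-|w|^2)}{|1-\bar wz|^2}.
\end{equation}
Thus $e^{G_{\mathbb{D}}}\to1$ when either variable tends to the circle, as long as the two variables do not tend to the same point of the circle.

The domain $\Omega$ is \emph{hyperconvex} if it has a negative psh exhaustion function, that is, a function $u\in PSH^-(\Omega)$ with $u(z)\to0$ as $z\to\partial\Omega$. For such domains the behavior in the first variable is the same as in the disc.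

\begin{theorem}[Demailly \cite{Demailly}]\label{thm:demailly}
If $\Omega$ is a bounded hyperconvex domain, then $e^{G_\Omega}$, with $e^{G_\Omega(w,w)}=0$, extends continuously from $\Omega\times\Omega$ to $\bar\Omega\times\Omega$, with value $1$ on $\partial\Omega\times\Omega$.
\end{theorem}

Some hypothesis is needed here. On $\mathbb{D}\setminus\{0\}$ every competitor extends subharmonically across $0$, so the Green function is still given by \eqref{eq:disc}, and $e^{G(z,w)}\to|w|$ as $z$ tends to the boundary point $0$.

Theorem~\ref{thm:demailly} keeps the pole inside $\Omega$. The following question, posed in \cite{Problem}, asks what happens when the pole is allowed to reach the boundary. Write $\Delta_{\partial\Omega}=\{(z,z):z\in\partial\Omega\}$.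

\begin{quote}
\textbf{Question.} \emph{Let $\Omega\subset\mathbb{C}^n$ be a bounded hyperconvex domain. Does the function $e^{G_\Omega}$ on $\Omega\times\Omega$ extend continuously to $\bar\Omega\times\bar\Omega\setminus\Delta_{\partial\Omega}$?}
\end{quote}

We shall see in Lemma~\ref{lem:value} that the diagonal must be removed, and that the extension, if it exists, equals $1$ whenever $z$ or $w$ lies on $\partial\Omega$. The disc, by \eqref{eq:disc}, and the ball, by Example~\ref{ex:convex}, suggest a positive answer. Symmetry points the same way: if $G_\Omega(z,w)=G_\Omega(w,z)$, then Theorem~\ref{thm:demailly} gives continuity on $\Omega\times\bar\Omega$ at once. Nevertheless the answer is negative in several variables.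

\begin{theorem}\label{thm:one}
For $n=1$ the answer to the Question is yes. For every $n\ge2$ it is no: the extension fails to exist for the polydisc $\mathbb{D}^n$, and also for a bounded convex domain with $C^\infty$ boundary.
\end{theorem}

A result of Herbort \cite{Herbort} is quoted in connection with the Question in the form that the answer is yes if $\partial\Omega$ is of class $C^2$. By Theorem~\ref{thm:one} this cannot hold when read literally, with $z$ and $w$ both allowed on $\partial\Omega$; presumably the result concerns $w\to\partial\Omega$ with $z$ in compact subsets of $\Omega$. We do not use it.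

In the counterexamples of Theorem~\ref{thm:one} both variables tend to $\partial\Omega$, at different points. This leaves a weaker property: $e^{G_\Omega}$ extends continuously to $\bar\Omega\times\bar\Omega\setminus(\partial\Omega\times\partial\Omega)$ with value $1$ for $w\in\partial\Omega$. In view of Theorem~\ref{thm:demailly} this says that $G_\Omega(\cdot,w)\to0$ locally uniformly in $\Omega$ as $w\to\partial\Omega$. Every bounded convex domain has the weaker property (Example~\ref{ex:convex}), so the domains of Theorem~\ref{thm:one} say nothing about it. The main work of this paper is to show that it fails too.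

\begin{theorem}\label{thm:two}
For every $n\ge3$ there are a bounded hyperconvex domain $\Omega\subset\mathbb{C}^n$, points $p_j\to p\in\Omega$ and points $w_j\to w_0\in\partial\Omega$ with
\[
G_\Omega(p_j,w_j)\le-\log3\qquad\text{for all } j .
\]
Hence $G_\Omega(\cdot,w)$ does not tend to $0$ locally uniformly as $w\to\partial\Omega$, and $e^{G_\Omega}$ has no continuous extension to $(\Omega\times\Omega)\cup\{(p,w_0)\}$.
\end{theorem}

That the value $1$ at $(p,w_0)$ is impossible is immediate from the inequality; that no other value is possible uses a theorem of B{\l}ocki and Pflug \cite{BP}, and this is the only use we make of that theorem in the proofs of Theorems~\ref{thm:one} and~\ref{thm:two}. Two points are not settled here: whether Theorem~\ref{thm:two} holds for $n=2$, and whether the points $p_j$ can be replaced by one fixed point.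

Section~\ref{sec:tools} collects the tools and Section~\ref{sec:one} proves Theorem~\ref{thm:one}. Section~\ref{sec:fan} explains the mechanism behind Theorem~\ref{thm:two} on a model in $\mathbb{C}^2$, shows why the model collapses, and derives the shape of the construction, which is carried out in Sections~\ref{sec:height}--\ref{sec:green}.

\section{Discs, competitors and first examples}\label{sec:tools}

We write $\mathbb{D}_R=\{\zeta\in\mathbb{C}:|\zeta|<R\}$, $\mathbb{D}=\mathbb{D}_1$, $s^+=\max(s,0)$ and $\log0=-\infty$. A function with values in $[-\infty,\infty)$ is called continuous if it is continuous as a map into this extended interval; finite sums and maxima of such functions are again continuous.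

A function $v\colon U\to[-\infty,\infty)$ on an open set $U\subset\mathbb{C}^n$ is psh if it is upper semicontinuous, is not identically $-\infty$ on any component of $U$, and its restriction to each complex line is subharmonic or $\equiv-\infty$ on each component of the trace of $U$. We use the following standard facts. Being psh is a local property. Sums, positive multiples and finite maxima of psh functions are psh, and so is a decreasing limit of psh functions on a domain unless it is $\equiv-\infty$. Convex functions are psh, and $\log|f|$ is psh for holomorphic $f\not\equiv0$. The composition of a psh function with a holomorphic map from a domain is psh or $\equiv-\infty$. In one variable, a subharmonic function on a bounded open set $U$ with $\limsup\le c$ at every point of $\partial U$ satisfies $v\le c$ (maximum principle), and a subharmonic function on a punctured disc that is bounded above near the puncture extends subharmonically across it.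

A lower bound for $G_\Omega$ is obtained by writing down a competitor. Every upper bound in this paper comes from the Schwarz lemma in the following form.

\begin{lemma}[Disc principle]\label{lem:disc}
Let $f\colon\mathbb{D}\to\Omega$ be holomorphic, let $\alpha\in\mathbb{D}$, and let $v$ be a competitor for the pole $w=f(\alpha)$. Then
\[
v(f(\zeta))\le\log\Bigl|\frac{\zeta-\alpha}{1-\bar\alpha\zeta}\Bigr|,\qquad\zeta\in\mathbb{D},
\]
and the same bound holds for $G_\Omega(f(\zeta),f(\alpha))$.
\end{lemma}

\begin{proof}
Composing $f$ with the automorphism $\zeta\mapsto(\zeta+\alpha)/(1+\bar\alpha\zeta)$ of $\mathbb{D}$, we may assume $\alpha=0$. If $v\circ f\equiv-\infty$ there is nothing to prove. Otherwise $v\circ f-\log|\zeta|$ is subharmonic on $\mathbb{D}\setminus\{0\}$. Near $0$ we have $v(f(\zeta))\le\log|f(\zeta)-w|+C\le\log|\zeta|+C'$, so the function is bounded above there and extends subharmonically to $\mathbb{D}$. Its $\limsup$ at $\partial\mathbb{D}$ is at most $0$, so it is at most $0$ everywhere. Take the supremum over $v$.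
\end{proof}

\begin{example}\label{ex:disc}
For $\Omega=\mathbb{D}$ the function $\log|(z-w)/(1-\bar wz)|$ of $z$ is a competitor, since $|1-\bar wz|\ge1-|w|$, and Lemma~\ref{lem:disc} with $f(\zeta)=\zeta$ says that no competitor exceeds it. This proves \eqref{eq:disc}.
\end{example}

\begin{example}\label{ex:convex}
Let $\Omega$ be bounded and convex and let $w_0\in\partial\Omega$. A supporting hyperplane at $w_0$ gives a nonconstant complex affine function $\ell$ with $\ell(w_0)=0$ and $\operatorname{Re}\ell<0$ on $\Omega$. For $w\in\Omega$ the function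
\[
v(z)=\log\Bigl|\frac{\ell(z)-\ell(w)}{\ell(z)+\overline{\ell(w)}}\Bigr|
\]
is a competitor: it is negative because $\ell(z)$ and $\ell(w)$ lie in the left half-plane, and the denominator has modulus at least $|\operatorname{Re}\ell(w)|>0$. If $(z,w)\to(z_0,w_0)$ and $\ell(z_0)\ne0$, the quotient tends to $1$, so $G_\Omega(z,w)\to0$. This covers every $z_0\in\Omega$, which is the weaker property of Section~\ref{sec:intro}. For the unit ball take $\ell(z)=\langle z,w_0\rangle-1$, which vanishes on the closed ball only at $w_0$; together with Theorem~\ref{thm:demailly} this answers the Question positively for the ball. The argument breaks down only when $\ell(z_0)=0$, that is, when $z_0$ and $w_0$ lie in a common complex hyperplane that touches $\bar\Omega$ from outside.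
\end{example}

The next lemma identifies the only possible boundary value. Its second part uses the theorem of B{\l}ocki and Pflug \cite{BP}: for a bounded hyperconvex domain $\Omega\subset\mathbb{C}^n$,
\begin{equation}\label{eq:BP}
\|G_\Omega(\cdot,w)\|_{L^n(\Omega)}\to0\qquad\text{as } w\to\partial\Omega .
\end{equation}

\begin{lemma}\label{lem:value}
Let $\Omega$ be a bounded hyperconvex domain, let $z_0,w_0\in\bar\Omega$, and let $\Omega\ni w_j\to w_0$. Suppose that
\begin{enumerate}
\item[(a)] $z_0\in\partial\Omega$, or
\item[(b)] $z_0\in\Omega$ and $w_0\in\partial\Omega$.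
\end{enumerate}
Then there are $z_j\in\Omega$ with $z_j\to z_0$ and $G_\Omega(z_j,w_j)\to0$. Consequently a continuous extension of $e^{G_\Omega}$ to $(z_0,w_0)$ must have the value $1$ there, and none exists if $z_0=w_0\in\partial\Omega$.
\end{lemma}

\begin{proof}
(a) By Theorem~\ref{thm:demailly}, for each $j$ there is $z_j\in\Omega$ with $|z_j-z_0|<1/j$ and $e^{G_\Omega(z_j,w_j)}>1-1/j$.

(b) Let $N_j$ be the norm in \eqref{eq:BP} for $w=w_j$, and let $V(s)$ be the volume of a ball of radius $s$. If $B(z_0,s)\subset\Omega$, then $\inf_{B(z_0,s)}|G_\Omega(\cdot,w_j)|\le V(s)^{-1/n}N_j$. Since $N_j\to0$, there are radii $s_j\to0$ with $V(s_j)^{-1/n}N_j\to0$. Choose $z_j\in B(z_0,s_j)$ with $|G_\Omega(z_j,w_j)|\le V(s_j)^{-1/n}N_j+1/j$.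

For the last claim note that $e^{G_\Omega(w_j,w_j)}=0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:one}}\label{sec:one}

\subsection*{Flat discs in the boundary}
Let $n\ge2$. Example~\ref{ex:convex} tells us where to look: at two boundary points in a common complex tangent hyperplane. Put $a=(1,0,0,\dots,0)$ and $b=(1,\frac12,0,\dots,0)$, and let $\Omega$ be a bounded hyperconvex domain such that $a,b\in\partial\Omega$ and
\begin{equation}\label{eq:flat}
\{(\tau,\zeta,0,\dots,0):|\zeta|<1\}\subset\Omega\qquad\text{for } 0<\tau<1 .
\end{equation}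
Lemma~\ref{lem:disc}, applied to these discs with $\alpha=\frac12$ and $\zeta=0$, gives
\[
e^{G_\Omega((\tau,0,0,\dots,0),\,(\tau,\frac12,0,\dots,0))}\le\tfrac12 .
\]
As $\tau\to1$ the pair of points tends to $(a,b)\notin\Delta_{\partial\Omega}$. A continuous extension would have a value at most $\frac12$ at $(a,b)$, whereas Lemma~\ref{lem:value}(a) forces the value $1$. So the answer to the Question is no for $\Omega$.

The polydisc $\mathbb{D}^n$ is such a domain, with exhaustion function $\max_k|z_k|-1$. For a smooth example let $\chi(s)=0$ for $s\le1$ and $\chi(s)=\int_1^se^{-1/(\sigma-1)}\,d\sigma$ for $s>1$. The integrand, extended by $0$, is $C^\infty$ and nondecreasing with limit $1$ at infinity. Hence $\chi$ is $C^\infty$, convex and nondecreasing, $\chi>0$ and $\chi'>0$ on $(1,\infty)$, and $\chi(s)\to\infty$ as $s\to\infty$. Let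
\[
\Omega=\{\psi<1\},\qquad\psi(z)=|z_1|^2+\sum_{k\ge2}\chi(|z_k|^2).
\]
The function $\psi$ is convex and $\{\psi\le1\}$ is compact, so $\Omega$ is a bounded convex domain and $\psi-1$ is a negative psh exhaustion function. The gradient of $\psi$ does not vanish on $\{\psi=1\}$. Indeed, if $z_1\ne0$ then $\partial\psi/\partial\bar z_1=z_1\ne0$; and if $z_1=0$ then $\chi(|z_k|^2)>0$ for some $k\ge2$, so $|z_k|>1$ and $\partial\psi/\partial\bar z_k=z_k\chi'(|z_k|^2)\ne0$. Thus $\partial\Omega$ is $C^\infty$. On the discs \eqref{eq:flat} we have $\psi=\tau^2<1$, and $\psi(a)=\psi(b)=1$, so $a,b\in\partial\Omega$.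

\subsection*{Planar domains}
Let $n=1$. We recall two facts from classical potential theory. If at every boundary point of a bounded domain $\Omega\subset\mathbb{C}$ there is a barrier, that is, a negative subharmonic function on the part of $\Omega$ near the point which tends to $0$ at the point, then every continuous function on $\partial\Omega$ extends to a continuous function on $\bar\Omega$ that is harmonic in $\Omega$. On such a domain the classical Green function $g(z,w)=\log|z-w|-H_w(z)$, where $H_w$ is the harmonic extension of $\log|\cdot-w|$ from $\partial\Omega$, is symmetric in $z$ and $w$.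

Hyperconvexity is used exactly here: the exhaustion function is a barrier at every boundary point. Moreover $G_\Omega=g$. For $g(\cdot,w)$ is a competitor with boundary values $0$; and if $v$ is any competitor, then $v-g(\cdot,w)$ is subharmonic off $w$, bounded above near $w$, and has $\limsup\le0$ at $\partial\Omega$, so $v\le g(\cdot,w)$. Write $G=G_\Omega$.

Extend $e^G$ by the value $1$ when $z$ or $w$ is in $\partial\Omega$. By Theorem~\ref{thm:demailly} it remains to show that $G(z,w)\to0$ as $\Omega\times\Omega\ni(z,w)\to(z_0,w_0)$, where $w_0\in\partial\Omega$ and $z_0\in\bar\Omega\setminus\{w_0\}$. Symmetry gives $G(z,w)\to0$ as $w\to w_0$ for each fixed $z$. The difficulty is that $z$ moves and may itself approach $\partial\Omega$, so we need a majorant that does not depend on $z$.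

Fix $0<R<|z_0-w_0|$ and put $B=B(w_0,R/2)$. Let $H\in C(\bar\Omega)$ be harmonic in $\Omega$ with boundary values $\min(1,2|\zeta-w_0|/R)$. These values are nonnegative and vanish only at $w_0$, and $\partial\Omega\neq\{w_0\}$; so $H\ge0$ and $H\not\equiv0$, hence $H>0$ on $\bar\Omega\setminus\{w_0\}$. The connected set $\Omega$ has points inside and outside $\bar B$, so $\bar\Omega\cap\partial B$ is a nonempty compact set and $c_0=\min_{\bar\Omega\cap\partial B}H>0$. Let $z\in\Omega$ with $|z-w_0|\ge R$. The function $-G(z,\cdot)=-G(\cdot,z)$ is harmonic in $\Omega\cap B$ and tends to $0$ at $\partial\Omega$. For $w\in\Omega\cap\partial B$ we have $|z-w|\ge R/2$, so the competitor $\log(|\cdot-w|/\operatorname{diam}\Omega)$ gives $-G(z,w)\le C:=\log(2\operatorname{diam}\Omega/R)$, and $C>0$. Since $\partial(\Omega\cap B)\subset\partial\Omega\cup(\Omega\cap\partial B)$, the maximum principle yields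
\[
0\le-G(z,w)\le\frac{C}{c_0}\,H(w),\qquad w\in\Omega\cap B,\quad z\in\Omega,\ |z-w_0|\ge R .
\]
The right side does not depend on $z$ and tends to $0$ as $w\to w_0$. This completes the proof of Theorem~\ref{thm:one}.

\section{A fan of discs}\label{sec:fan}

Nothing in this section is needed for the logic of the proof of Theorem~\ref{thm:two}; it explains where the construction comes from.

\subsection*{One disc is not enough}
We want $G_\Omega(p_j,w_j)\le-\log3$ with $p_j\to p\in\Omega$ and $w_j\to w_0\in\partial\Omega$. Theorem~\ref{thm:demailly} gives $G_\Omega(w_j,p_j)\to0$, so the Green function of the domain we seek is far from symmetric. The bound in Lemma~\ref{lem:disc} is symmetric in $\zeta$ and $\alpha$. A disc through $p_j$ and $w_j$ that proves $G_\Omega(p_j,w_j)\le-\log3$ would therefore also prove $G_\Omega(w_j,p_j)\le-\log3$, and such discs cannot exist for large $j$. We need an upper bound that cannot be reversed.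

\subsection*{The flat fan}
The maximum principle provides one. In $\mathbb{C}^2$ with coordinates $(x,y)$ fix $0<s<1$, and let $p=(0,0)$ and $w=(1,0)$. The \emph{hub} is the closed disc $\{0\}\times\bar{\mathbb{D}}_s$ with center $p$. The \emph{spokes} are the discs
\[
\Lambda_a=\{(x,a(1-x)):|x|<3\},\qquad|a|=s,
\]
each of which joins the point $(0,a)$ on the rim of the hub to $w$. Suppose that a domain $\Omega$ contains the hub and all spokes, and let $v$ be a competitor for the pole $w$. Lemma~\ref{lem:disc} for the disc $\zeta\mapsto(3\zeta,a(1-3\zeta))$ with $\alpha=\frac13$ gives $v(0,a)\le-\log3$ for $|a|=s$. The maximum principle on the hub then gives $v(p)\le-\log3$. Thus $G_\Omega(p,w)\le-\log3$, and the argument cannot be run from $p$ to $w$.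

\subsection*{Hyperconvexity fills in the flat fan}
Unfortunately, a hyperconvex domain that contains the flat fan also contains the disc $\{(x,0):|x|<3\}$ through $p$ and $w$, and we are back at one disc. To see this, let $K_x=\{(x,y):|y|\le s|1-x|\}$; its rim $\{|y|=s|1-x|\}$ lies on the spokes. Fix $|x_1|<3$. The rims of the discs $K_{\tau x_1}$, $0\le\tau\le1$, form a compact subset of $\Omega$, on which the exhaustion function satisfies $u\le-c$ for some $c>0$. By the maximum principle $u\le-c$ on every $K_{\tau x_1}$ that is contained in $\Omega$. Let $T$ be the supremum of those $\tau\in[0,1]$ for which $K_{\tau'x_1}\subset\Omega$ for all $\tau'\le\tau$; the hub is $K_0$. The closure of $\{u\le-c\}$ lies in $\Omega$ because $u\to0$ at $\partial\Omega$, so $K_{Tx_1}\subset\Omega$, and since $\Omega$ is open we must have $T=1$. Hence $(x_1,0)\in\Omega$. The same proof applies to a flat fan in a slice $\{t=\text{const}\}$ of a domain in $\mathbb{C}^3$.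

\subsection*{Bending the fan into a third dimension}
The filling occurs because for each $x$ the spokes form a full circle in the $y$-line over $x$. We need the full circle only at $x=0$. In $\mathbb{C}^3$ with coordinates $(x,y,t)$ we place the hub at height $t=\delta$, keep finitely many spokes with $a=a_1,\dots,a_m$, thicken each by a small radius $r$ in the $y$-direction so that at $x=0$ they still cover the rim, and lift the $l$-th spoke to its own height:
\[
F_l(x,\xi)=\bigl(x,\ a_l(1-x)+\xi,\ t_l(x)\bigr),\qquad t_l(x)=\delta+b\,a_l\,x(1-x),\qquad|x|<3,\ |\xi|<r .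
\]
The factor $x(1-x)$ brings all spokes back to height $\delta$ at $x=0$, where they meet the hub, and at $x=1$, where they meet at $w=(1,0,\delta)$. For any other $x$ the heights $t_l(x)$ are distinct, so a $y$-line meets at most one thickened spoke, in a small disc, and there is no circle to fill. The coefficient $ba_l$ is chosen so that one holomorphic function, independent of $l$,
\[
W=xy-\frac{t-\delta}{b},
\]
vanishes on the hub and on the centers of all spokes; in fact $W\circ F_l=x\xi$.

\subsection*{What the exhaustion function must look like}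
We attach such a fan at each height $\delta_j\to0$ to a fixed core, whose slice at $t=0$ is a domain $M\subset\mathbb{C}^2$ that contains $\{0\}\times\mathbb{D}$ and not $(1,0)$. Then $w_j=(1,0,\delta_j)$ tends to a boundary point, so $u(w_j)\to0$. By the sub-mean-value inequality on the disc $|x-1|<2$, the function $u$ must then be close to $0$ on most of each spoke. Three design decisions follow.

First, the spokes start near the edge of the core: $|a_l|=1-\varepsilon_j$ with $\varepsilon_j\to0$, and $u$ behaves like $\log|y|$ on the hub. Second, the spokes must not run back into the core, so $M$ is pinched along $|y|=1$: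
\begin{equation}\label{eq:M}
M=\{(x,y):|y|<1,\ 16|x|<(1-|y|)^2\}.
\end{equation}
If $(x,a(1-x))\in M$ with $|a|=1-\varepsilon$, then $4\sqrt{|x|}<\varepsilon+|x|\le\varepsilon+\sqrt{|x|}$, so $|x|<\varepsilon^2$: a spoke leaves $M$ at once. Third, along the spokes $u$ is $\beta\log(|x|/3)$ with a tiny $\beta>0$, and near the junction of hub and spokes it is the maximum of $\log|y|$ and $\beta\log(|x|/3)$.

These three formulas agree only close to the hub and the spokes, so the domain has to be cut down to a thin neighborhood of the fan, by psh conditions that switch themselves off in the core. Two functions do this. The \emph{height function} $E(x,t)$ of Section~\ref{sec:height} is comparable to $|t|$ except very near the curves $t=t_l(x)$, where it is $-\infty$; adding $E^+$ to the three formulas confines the fan to those heights. The \emph{gauge} $\log|W|+\lambda(\varphi+\eta)$ of Section~\ref{sec:domain}, where $\varphi$ is one of the three formulas and $\lambda$ is large, forces $W$ to be tiny where $\varphi$ is near $0$ and imposes nothing where $\varphi\le-2\eta$.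

\section{Parameters and the height function}\label{sec:height}

From now on $n=3$, with coordinates $(x,y,t)$; the passage to $n>3$ is in Section~\ref{sec:green}. The set $M$ of \eqref{eq:M} is $\{|y|<1,\ h<0\}$ with
\[
h(x,y)=\log(16|x|)-2\log(1-|y|).
\]
The function $h$ is continuous and psh on $\{|y|<1\}$, because $-\log(1-|y|)$ is convex. On $M$ we have $|x|<\frac1{16}$. We use the inequality
\begin{equation}\label{eq:log}
\log(1-s)\ge-\frac{s}{1-s}\quad(0\le s<1),\qquad\text{so}\qquad\log(1-s)\ge-2s\quad(0\le s\le\tfrac12).
\end{equation}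

\subsection*{Parameters}
All quantities below depend on $j\ge1$; we omit the index $j$ whenever $j$ is fixed. Each is chosen after the preceding ones.
\begin{itemize}
\item The height of the $j$-th fan and two smaller scales: $\delta=4^{-j}$, $\eta=\delta/8$, $\varepsilon=\eta/20\le\frac1{640}$. By \eqref{eq:log},
\begin{equation}\label{eq:P1}
\log(1-5\varepsilon)\ge-10\varepsilon=-\eta/2 .
\end{equation}
\item The slope along the spokes, $\beta=\dfrac{\varepsilon}{4\log(24/\varepsilon)}$, and $\theta=3e^{-1/\beta}=3(\varepsilon/24)^{4/\varepsilon}\le3(\varepsilon/24)^2$. Thus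
\begin{equation}\label{eq:P2}
\beta\log\frac{|x|}3\ge-\frac\varepsilon4\ \text{ if } |x|\ge\frac\varepsilon8,\qquad
\beta\log\frac{|x|}3<-1\ \text{ if } |x|<\theta,\qquad \theta<\frac{\varepsilon^2}{e}<\frac\varepsilon4 .
\end{equation}
The function $\beta\log(|x|/3)$ is nearly $0$ outside a small disc and drops below $-1$ in a far smaller one.
\item The strength of the gauge: $\lambda>0$ so large that $\varrho:=e^{-\lambda\eta/2}\le\varepsilon\theta$. Then
\begin{equation}\label{eq:P3}
\varrho<\varepsilon^3,\qquad \frac{16\varrho}{\varepsilon}<16\varepsilon^2<\frac\varepsilon8 .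
\end{equation}
\item The thickness and number of the spokes: $r=\frac14e^{-\lambda\eta}=\varrho^2/4<\varepsilon/8$, an integer $m\ge4\pi/r$, and $a_l=(1-\varepsilon)e^{2\pi il/m}$ for $l=1,\dots,m$.
\item The bending: $b=\delta/1200$ and $t_l(x)=\delta+b\,a_l\,x(1-x)$. For $|x|<3$ we have $|t_l(x)-\delta|\le12b=\delta/100$, so $0.99\,\delta\le|t_l(x)|\le1.01\,\delta$.
\item The weight: $\gamma>0$ so small that $\gamma\le\delta\,4^{-j-3}$ and $2\delta e^{-3\delta/(16\gamma)}\le b\varrho$.
\end{itemize}

\subsection*{The function $E$}
On $P=\{(x,t):|x|<3,\ |t|<1\}$ put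
\[
L_j(x,t)=\frac{1}{m_j}\sum_{l=1}^{m_j}\log\Bigl|1-\frac{t}{t_{j,l}(x)}\Bigr|,\qquad E(x,t)=|t|+\sum_{j\ge1}\gamma_jL_j(x,t).
\]
Each $L_j$ is continuous and psh on $P$, since $t_{j,l}$ has no zeros. It is $-\infty$ on the curves $t=t_{j,l}(x)$, and it is normalized to vanish at $t=0$, so that the whole series is small compared with $|t|$ away from the curves. Let $B_j=\{t:|t-\delta_j|<\delta_j/4\}$. The closed discs $\bar B_j$ are disjoint and lie in $\mathbb{D}\setminus\{0\}$, because $\frac34\delta_j\le|t|\le\frac54\delta_j$ on $\bar B_j$ and $\frac54\delta_{j+1}<\frac34\delta_j$.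

\begin{lemma}\label{lem:E}
\begin{enumerate}
\item[(a)] On $P$ we have $\gamma_jL_j\le2\cdot4^{-j-3}|t|$. If $t\notin B_j$, then $\gamma_jL_j\ge-3\cdot4^{-j-3}|t|$. In particular $\sum_{j\in J}\gamma_jL_j\ge-|t|/64$ if $t\notin B_j$ for all $j\in J$.
\item[(b)] $E$ is psh on $P$ and continuous on $P\cap\{t\ne0\}$, $E\le2|t|$, and $E(x,0)=0$. The function $E^+$ is psh and continuous on $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix $j,l$ and let $s=|t/t_l(x)|\le|t|/(0.99\,\delta)$. Then $\log|1-t/t_l|\le\log(1+s)\le2|t|/\delta$. Now let $t\notin B_j$. If $|t|\le\delta/2$, then $s\le0.51$ and \eqref{eq:log} gives $\log|1-t/t_l|\ge-s/0.49\ge-3|t|/\delta$. If $|t|\ge\delta/2$, then $|t-t_l|\ge\delta/4-\delta/100=0.24\,\delta$, so $|1-t/t_l|\ge0.24/1.01>0.23>e^{-3/2}$ and $\log|1-t/t_l|\ge-\frac32\ge-3|t|/\delta$. Average over $l$ and multiply by $\gamma\le\delta4^{-j-3}$. The last claim follows from $\sum_{j\ge1}4^{-j-3}=\frac1{192}$.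

(b) The functions $\gamma_jL_j-2\cdot4^{-j-3}$ are psh and nonpositive on $P$, so their partial sums decrease. The limit is finite at $t=0$, where $L_j=0$; hence it is psh, and so is $E$. By (a), $E\le|t|+|t|/96\le2|t|$. Given $\tau>0$, on $\{|t|>\tau\}$ we have $t\notin B_j$ as soon as $\frac54\delta_j\le\tau$, and for these $j$ part (a) gives $|\gamma_jL_j|\le3\cdot4^{-j-3}$. So on $\{|t|>\tau\}$ the function $E$ is a finite sum of continuous functions plus a uniformly convergent series of finite continuous functions. Finally $E^+=\max(E,0)$ is psh, and it is continuous at $t=0$ because $0\le E^+\le2|t|$.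
\end{proof}

The fan at height $\delta_j$ will lie over the open set where $E$ is abnormally small:
\[
Z_j=\{(x,t)\in P:\ t\in B_j,\ E(x,t)<|t|/2\},\qquad Z=\bigcup_jZ_j .
\]
The sets $Z_j$ are disjoint and do not meet $\{t=0\}$. Let $W_j=xy-(t-\delta_j)/b_j$.

\begin{lemma}\label{lem:Z}
\begin{enumerate}
\item[(a)] If $(x,t)\in P\setminus Z$, then $E(x,t)\ge|t|/2$.
\item[(b)] If $(x,t)\in\partial Z_j$ and $|x|<3$, then $E>2\eta_j$ in a neighborhood of $(x,t)$.
\item[(c)] If $|x|<3$ and $t=t_{j,l}(x)$, then $(x,t)\in Z_j$ and $E^+(x,t)=0$.
\item[(d)] If $(x,t)\in Z_j$, then there is $a\in\{a_{j,1},\dots,a_{j,m_j}\}$ such that for all $y$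
\begin{equation}\label{eq:W}
\bigl|W_j-x\,(y-a(1-x))\bigr|<\varrho_j .
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $t\in B_j$ for some $j$, this is the definition of $Z_j$. Otherwise $E\ge|t|-|t|/64$ by Lemma~\ref{lem:E}(a).

(b) Here $t\in\bar B_j$. The point is not in $Z_j$, which is open, and not in another $Z_i$, since $\bar B_j\cap B_i=\emptyset$. By (a), $E(x,t)\ge|t|/2\ge\frac38\delta_j=3\eta_j$, and $E$ is continuous at $(x,t)$ because $t\ne0$.

(c) We have $|t-\delta_j|\le\delta_j/100$ and $L_j=-\infty$, while the other terms of $E$ have a sum bounded above. So $E=-\infty$.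

(d) Since $t\notin B_i$ for $i\ne j$, Lemma~\ref{lem:E}(a) gives $|t|/2>E\ge|t|-|t|/64+\gamma L_j$, hence $\gamma L_j<-|t|/4<-3\delta/16$. As $L_j$ is an average, there is $l$ with $|1-t/t_l|<e^{-3\delta/(16\gamma)}$, and then $|t-t_l(x)|<1.01\,\delta e^{-3\delta/(16\gamma)}\le b\varrho$. From $t_l(x)-\delta=ba_lx(1-x)$ we get $W-x(y-a_l(1-x))=-(t-t_l(x))/b$.
\end{proof}

Part (b) is the reason for the term $|t|$ in $E$: along the edge of $Z_j$ the function $E$ is a wall of height more than $2\eta_j$, which nothing in the fan can cross.

\section{The domain and its exhaustion function}\label{sec:domain}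

The \emph{core} is cut out of the open set
\[
N=\{(x,y,t):\ (x,y)\in M,\ |t|<1,\ \log|y|+E^+(x,t)<0\},
\]
on which
\[
u_0=\max\bigl(\log|y|+E^+,\ h,\ \log|t|,\ -1\bigr)
\]
is continuous, psh and negative. The first three terms record the three conditions that define $N$; the constant $-1$ makes $u_0$ finite. Over $P\setminus Z$ we keep $N$ as it is:
\[
\Omega^0=\{(x,y,t)\in N:(x,t)\notin Z\}.
\]
By Lemma~\ref{lem:Z}(a) and (c), at a height $t\in B_j$ the set $N$ satisfies $\log|y|<-3\eta_j$ off $Z_j$, while over the curves $t=t_{j,l}(x)$ it reaches out to $|y|=1$. That is where the spokes are attached.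

Over $Z_j$ we replace $N$ by three pieces. For fixed $j$ let
\[
\varphi_1=\log|y|,\qquad\varphi_2=\max\Bigl(\log|y|,\ \beta\log\frac{|x|}3\Bigr),\qquad\varphi_3=\beta\log\frac{|x|}3,
\]
\[
g_i=\log|W|+\lambda(\varphi_i+\eta),\qquad i=1,2,3.
\]
These functions are continuous and psh on $\mathbb{C}^3$. Let $\Omega^i_j$ be the set of points with
\[
(x,t)\in Z_j,\qquad\varphi_i+E^+<0,\qquad g_i<0,
\]
that satisfy the side condition
\[
\begin{array}{lll}
i=1\ (\text{body}): & (x,y)\in M, & |y|<1-4\varepsilon;\\
i=2\ (\text{neck}): & 1-5\varepsilon<|y|<1, & |x|<\varepsilon/4;\\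
i=3\ (\text{arm}): & \varepsilon/8<|x|<3. &
\end{array}
\]
See Figure~\ref{fig:pieces}. The sets $\Omega^i_j$ are open. Put $u_i=\max(\varphi_i+E^+,\ \frac2\lambda g_i,\ \log|t|,\ -1)$ and define
\[
\Omega=\Omega^0\cup\bigcup_{j\ge1}\bigl(\Omega^1_j\cup\Omega^2_j\cup\Omega^3_j\bigr),\qquad
u=\begin{cases}u_0&\text{on }\Omega^0,\\ \max(u_1,h)&\text{on }\Omega^1_j,\\ u_i&\text{on }\Omega^i_j,\ i=2,3.\end{cases}
\]
Each formula takes values in $[-1,0)$ on its piece. The side conditions $|y|<1-4\varepsilon$, $|y|>1-5\varepsilon$, $|x|<\varepsilon/4$, $|x|>\varepsilon/8$ and the condition $(x,t)\in Z_j$ have no term in $u$. We shall have to show that they create no boundary of $\Omega$: a point that reaches one of these walls with $u$ bounded away from $0$ passes into a neighboring piece.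

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!20] (0,0) -- plot[domain=0:4] (\x,{0.09*(6-\x)*(6-\x)}) -- (4,0) -- cycle;
\draw plot[domain=0:6] (\x,{0.09*(6-\x)*(6-\x)});
\draw[dashed] (3.5,0) rectangle (6,2);
\draw[dotted,thick] (0,1) -- (6.6,1);
\fill[black!65] (5.5,0) -- (5.28,3.4) -- (5.72,3.4) -- cycle;
\draw[line width=1.6pt] (0,0) -- (6,0);
\draw[->] (6,0) -- (6.9,0) node[right] {$|y|$};
\draw[->] (0,0) -- (0,3.7) node[above] {$|x|$};
\node[below] at (3.3,0) {\scriptsize $1-5\varepsilon$};
\node[below] at (4.2,0) {\scriptsize $1-4\varepsilon$};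
\node[below] at (5.4,0) {\scriptsize $1-\varepsilon$};
\node[below] at (6,0) {\scriptsize $1$};
\node[left] at (0,1) {\scriptsize $\varepsilon/8$};
\node[right] at (6,2) {\scriptsize $\varepsilon/4$};
\node at (1.2,0.5) {body};
\node at (4.4,1.5) {neck};
\node at (4.6,3) {arm};
\end{tikzpicture}
\caption{The side conditions in the $(|y|,|x|)$-plane, not to scale. Body: the shaded part $|y|<1-4\varepsilon$ of the region $M$ under the parabola $16|x|=(1-|y|)^2$. Neck: the dashed rectangle. Arm: everything above the dotted line, up to $|x|=3$. The thick segment is the hub $x=0$ and the dark cone is the trace of the spokes $y=a(1-x)$, $|a|=1-\varepsilon$. Wherever $|y|\ge1-5\varepsilon$, and on the whole arm, the gauge $g_i<0$ keeps the domain close to the hub or to a spoke.}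
\label{fig:pieces}
\end{figure}

On the neck $\varphi_2\ge\log(1-5\varepsilon)$ and on the arm $\varphi_3\ge-\varepsilon/4$, so by \eqref{eq:P1} and \eqref{eq:P2}
\begin{equation}\label{eq:floor}
\varphi_i\ge-\eta_j/2\qquad\text{on }\Omega^2_j\text{ and }\Omega^3_j .
\end{equation}
The gauge $g_i$ behaves in three ways, depending on the size of $\varphi_i$.

\begin{lemma}\label{lem:gauge}
Let $(x,t)\in Z_j$ and let $a$ be as in Lemma~\ref{lem:Z}(d).
\begin{enumerate}
\item[(a)] \emph{(Confinement.)} If $g_i<0$ and $\varphi_i\ge-\eta/2$, then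
\begin{equation}\label{eq:cross}
|x|\,|y-a(1-x)|<2\varrho .
\end{equation}
\item[(b)] \emph{(Room.)} If $|W|<e^{-\lambda\eta}$ and $\varphi_i<0$, then $g_i<0$.
\item[(c)] \emph{(Inactivity.)} If $(x,y,t)\in N$ and $\log|y|\le-2\eta$, then $(x,y,t)\in\Omega^1_j$ and $\max(u_1,h)=u_0$ at this point.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\log|W|<-\lambda(\varphi_i+\eta)\le-\lambda\eta/2$, so $|W|<\varrho$; add \eqref{eq:W}.

(b) Both $\log|W|+\lambda\eta$ and $\lambda\varphi_i$ are negative.

(c) Since $-2\eta=-40\varepsilon<-8\varepsilon\le\log(1-4\varepsilon)$, we have $|y|<1-4\varepsilon$. By \eqref{eq:W} and $|x|<\frac1{16}$, $|W|\le\frac1{16}(1+\frac{17}{16})+\varrho<1$. Hence $g_1\le\lambda(\log|y|+\eta)<0$, so the point is in $\Omega^1_j$, and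
\[
\tfrac2\lambda g_1\le2\log|y|+2\eta\le\log|y|\le\log|y|+E^+ ,
\]
so the term $\frac2\lambda g_1$ does not affect the maximum.
\end{proof}

The last line explains the factor $2/\lambda$: with $1/\lambda$ the bound would be $\log|y|+\eta$, which is not dominated by $\log|y|$.

\section{The seams}\label{sec:seams}

Inequality \eqref{eq:cross} describes a thin neighborhood of the cross formed by the hub $\{x=0\}$ and the spoke $\{y=a(1-x)\}$: one of the two factors must be tiny. The next lemma decides which one.

\begin{lemma}\label{lem:cross}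
Assume \eqref{eq:cross} with $|a|=1-\varepsilon$.
\begin{enumerate}
\item[(a)] If $(x,y)\in M$, then $|x|<\varepsilon^2$.
\item[(b)] If $|y|\le1-4\varepsilon$ and $|x|\le\varepsilon$, then $|x|<\theta$.
\item[(c)] If $|x|\ge\varepsilon/8$, then $|y-a(1-x)|<\varepsilon/8$. If moreover $|x|\le\varepsilon/4$, then $1-2\varepsilon<|y|<1-\varepsilon/2$ and $\varphi_2=\varphi_3$.
\end{enumerate}
\end{lemma}

\begin{proof}
Note that $|a(1-x)|\ge1-\varepsilon-|x|$.

(a) On $M$ we have $|y|<1-4\sqrt{|x|}$ and $|x|\le\sqrt{|x|}$, so $|y-a(1-x)|\ge3\sqrt{|x|}-\varepsilon$. If $\sqrt{|x|}\ge\varepsilon$, the right side is at least $2\sqrt{|x|}$, and \eqref{eq:cross} and \eqref{eq:P3} give $|x|^{3/2}<\varrho<\varepsilon^3$, a contradiction. This is where the pinching of $M$ is used.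

(b) Here $|y-a(1-x)|\ge(1-\varepsilon-|x|)-(1-4\varepsilon)\ge2\varepsilon$, so $|x|<\varrho/\varepsilon\le\theta$.

(c) By \eqref{eq:cross} and \eqref{eq:P3}, $|y-a(1-x)|<16\varrho/\varepsilon<\varepsilon/8$. If $|x|\le\varepsilon/4$, then $|a(1-x)|$ differs from $1-\varepsilon$ by at most $\varepsilon/4$, so $\bigl||y|-(1-\varepsilon)\bigr|<\frac38\varepsilon$. Then $\log|y|<-\varepsilon/2<-\varepsilon/4\le\beta\log(|x|/3)$ by \eqref{eq:P2}.
\end{proof}

We state the matching of neighboring pieces on \emph{closed} seams. The interior of a seam shows that $u$ is well defined, and its two edges are the walls that must not become boundary.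

\begin{lemma}\label{lem:seams}
Let $(x,t)\in Z_j$.
\begin{enumerate}
\item[(a)] \emph{(Body and neck.)} Let $1-5\varepsilon\le|y|\le1-4\varepsilon$. Then the conditions
\[
[(x,y)\in M,\ \varphi_1+E^+<0,\ g_1<0]\qquad\text{and}\qquad[|x|\le\varepsilon/4,\ \varphi_2+E^+<0,\ g_2<0]
\]
are equivalent. When they hold, $|x|<\theta$ and $\max(u_1,h)=u_2$.
\item[(b)] \emph{(Neck and arm.)} Let $\varepsilon/8\le|x|\le\varepsilon/4$. Then the conditions
\[
[1-5\varepsilon\le|y|<1,\ \varphi_2+E^+<0,\ g_2<0]\qquad\text{and}\qquad[\varphi_3+E^+<0,\ g_3<0]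
\]
are equivalent. When they hold, $1-2\varepsilon<|y|<1-\varepsilon/2$ and $u_2=u_3$.
\item[(c)] \emph{(Body and arm.)} $\Omega^1_j\cap\Omega^3_j=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:P1}, $\varphi_2\ge\varphi_1\ge-\eta/2$, so either condition implies \eqref{eq:cross} by Lemma~\ref{lem:gauge}(a). Under the first condition Lemma~\ref{lem:cross}(a) gives $|x|<\varepsilon^2\le\varepsilon$; under the second $|x|\le\varepsilon/4$. In both cases Lemma~\ref{lem:cross}(b) gives $|x|<\theta$. Now \eqref{eq:P2} shows that $|x|<\varepsilon/4$ and $\beta\log(|x|/3)<-1<\log|y|$, so $\varphi_1=\varphi_2$, $g_1=g_2$ and $u_1=u_2$. Since $1-|y|\ge4\varepsilon$, we also have $h<\log(16\theta/16\varepsilon^2)<-1$. Therefore $(x,y)\in M$, both conditions hold, and $h<u_1$.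

(b) Under the first condition $\varphi_2\ge-\eta/2$ by \eqref{eq:P1}; under the second $\varphi_3\ge-\varepsilon/4\ge-\eta/2$ by \eqref{eq:P2}. So \eqref{eq:cross} holds, and Lemma~\ref{lem:cross}(c) gives the bounds for $|y|$ and $\varphi_2=\varphi_3$, hence $g_2=g_3$.

(c) On $\Omega^3_j$ inequality \eqref{eq:cross} holds by \eqref{eq:floor}. If also $(x,y)\in M$, then $|x|<\varepsilon^2<\varepsilon/8$ by Lemma~\ref{lem:cross}(a), against the side condition of the arm.
\end{proof}

\begin{proposition}\label{prop:open}
The set $\Omega$ is open and bounded, and $u$ is a well-defined continuous psh function on $\Omega$ with $-1\le u<0$.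
\end{proposition}

\begin{proof}
Pieces with different $j$ are disjoint because the $Z_j$ are, and $\Omega^0$ is disjoint from all $\Omega^i_j$. For fixed $j$ the formulas for $u$ agree on the overlaps by Lemma~\ref{lem:seams}. So $u$ is well defined, and on each open set $\Omega^i_j$ it is a maximum of continuous psh functions, one of which is $-1$.

The set $\Omega^0$ need not be open. We show that each $z=(x,y,t)\in\Omega^0$ has a neighborhood $V\subset N$ with the following property: if $z'=(x',y',t')\in V$ and $(x',t')\in Z_j$, then $\log|y'|\le-2\eta_j$. Then $V\subset\Omega$ and $u=u_0$ on $V$: by definition at points with $(x',t')\notin Z$, and by Lemma~\ref{lem:gauge}(c) at the others. Since $u_0$ is continuous and psh on $N$, so is $u$ near $z$.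

Choose $\sigma>0$ with $\log|y|<-\sigma$, and a neighborhood $V\subset N$ of $z$ on which $\log|y'|<-\sigma$. The property holds for all $j$ with $2\eta_j\le\sigma$. Only finitely many $j$ remain, and for each we shrink $V$ once. If $(x,t)\notin\overline{Z_j}$, we shrink $V$ so that $(x',t')\notin Z_j$ on $V$. Otherwise $(x,t)\in\partial Z_j$, and by Lemma~\ref{lem:Z}(b) we can shrink $V$ so that $E>2\eta_j$ on $V$; then $\log|y'|<-E^+<-2\eta_j$ because $V\subset N$.

Finally, $|x|<3$ and $|t|<1$ on $\Omega$, and $|y|<1$ except on the arms, where $|y|<|a(1-x)|+\varepsilon/8<5$ by \eqref{eq:floor}, Lemma~\ref{lem:gauge}(a) and Lemma~\ref{lem:cross}(c).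
\end{proof}

\section{The exhaustion property}\label{sec:exh}

\begin{proposition}\label{prop:exh}
$u(z)\to0$ as $z\to\partial\Omega$.
\end{proposition}

\begin{proof}
Let $\Omega\ni z_k=(x_k,y_k,t_k)\to z=(x,y,t)$ with $u(z_k)\le-\sigma<0$ for all $k$. It suffices to show that $z\in\Omega$, because $\Omega$ is open. We pass to subsequences freely. From $\log|t_k|\le-\sigma$ we get $|t|<1$.

\emph{Limits from core and bodies.} Suppose $z_k\in\Omega^0\cup\bigcup_j\Omega^1_j$ for infinitely many $k$. At these points $u_0\le u\le-\sigma$. Hence $|y|\le e^{-\sigma}<1$ and $|x|\le\frac1{16}$, so $h$ and $E^+$ are continuous at the limit, and $h(x,y)\le-\sigma$, $\log|y|+E^+(x,t)\le-\sigma$. Thus $z\in N$.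

\emph{Case 1: $(x,t)\notin Z$.} We claim that only finitely many $z_k$ lie in necks and arms; then $z\in N$ by the previous step, and so $z\in\Omega^0$. Suppose that $z_k\in\Omega^{i}_{j(k)}$ with $i\in\{2,3\}$ fixed. By \eqref{eq:floor}, $-\eta_{j(k)}/2\le\varphi_i(z_k)\le u(z_k)\le-\sigma$, so $j(k)$ is bounded and we may assume that $j(k)=j$. If $|x|=3$, then $i=3$ and $\varphi_3(z_k)\to0$, contradicting $\varphi_3(z_k)\le-\sigma$. If $|x|<3$, then $(x,t)\in\partial Z_j$, so $E(x_k,t_k)>2\eta_j$ for large $k$ by Lemma~\ref{lem:Z}(b), and $\varphi_i(z_k)<-E^+<-2\eta_j$ contradicts \eqref{eq:floor}.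

\emph{Case 2: $(x,t)\in Z_j$.} Since $Z_j$ is open, $(x_k,t_k)\in Z_j$ for large $k$, and we may assume that $z_k\in\Omega^i_j$ with $i$ fixed. By continuity $\varphi_i+E^+\le-\sigma$ and $g_i\le-\lambda\sigma/2$ at $z$. Only the side conditions can degenerate.
\begin{itemize}
\item $i=1$. We have $(x,y)\in M$ because $z\in N$, and $|y|\le1-4\varepsilon$. If the inequality is strict, $z\in\Omega^1_j$. If $|y|=1-4\varepsilon$, Lemma~\ref{lem:seams}(a) gives the conditions for $i=2$ with $|x|<\theta<\varepsilon/4$, so $z\in\Omega^2_j$.
\item $i=2$. We have $|y|\ge1-5\varepsilon$, $|x|\le\varepsilon/4$, and $|y|<1$ because $\log|y|\le\varphi_2\le-\sigma$. If $|y|=1-5\varepsilon$, then $z\in\Omega^1_j$ by Lemma~\ref{lem:seams}(a). If $|x|=\varepsilon/4$, then $z\in\Omega^3_j$ by Lemma~\ref{lem:seams}(b). Otherwise $z\in\Omega^2_j$.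
\item $i=3$. We have $\varepsilon/8\le|x|<3$. If $|x|=\varepsilon/8$, Lemma~\ref{lem:seams}(b) gives the conditions for $i=2$ with $1-2\varepsilon<|y|<1$, so $z\in\Omega^2_j$. Otherwise $z\in\Omega^3_j$.\qedhere
\end{itemize}
\end{proof}

The origin lies in $\Omega^0$. Let $\Omega_*$ be the connected component of $\Omega$ that contains it. Since $\partial\Omega_*\subset\partial\Omega$, Propositions~\ref{prop:open} and~\ref{prop:exh} show that $\Omega_*$ is a bounded hyperconvex domain.

\section{The Green function of $\Omega_*$}\label{sec:green}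

So far the domain has been made small enough to be hyperconvex. It remains to see that it is large enough to contain the fans. Put $p_j=(0,0,\delta_j)$ and $w_j=(1,0,\delta_j)$.

\begin{lemma}\label{lem:fan}
For each $j$ the domain $\Omega_*$ contains
\begin{enumerate}
\item[(a)] the segment $\{(0,0,\tau):0\le\tau\le\delta\}$;
\item[(b)] the disc $\{(0,y,\delta):|y|<1\}$;
\item[(c)] the thickened spokes $F_l(\mathbb{D}_3\times\mathbb{D}_r)$, where $F_l(x,\xi)=(x,\ a_l(1-x)+\xi,\ t_l(x))$, $l=1,\dots,m$.
\end{enumerate}
\end{lemma}

\begin{proof}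
We first show that these sets lie in $\Omega$.

(a) The point $(0,0,\tau)$ is in $N$ with $\log|y|=-\infty$. It lies in $\Omega^0$ if $(0,\tau)\notin Z$, and in $\Omega^1_i$ if $(0,\tau)\in Z_i$, by Lemma~\ref{lem:gauge}(c).

(b) Since $\delta=t_l(0)$, Lemma~\ref{lem:Z}(c) gives $(0,\delta)\in Z_j$ and $E^+=0$. Also $W=0$, so $g_1=g_2=-\infty$, while $\varphi_1=\varphi_2=\log|y|<0$ and $(0,y)\in M$. The point lies in $\Omega^1_j$ if $|y|<1-4\varepsilon$ and in $\Omega^2_j$ if $1-5\varepsilon<|y|<1$.

(c) By Lemma~\ref{lem:Z}(c), $(x,t_l(x))\in Z_j$ and $E^+=0$. Moreover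
\[
W=x\bigl(a_l(1-x)+\xi\bigr)-a_lx(1-x)=x\xi,\qquad|W|<3r<e^{-\lambda\eta},
\]
so by Lemma~\ref{lem:gauge}(b) it is enough to check $\varphi_i<0$ and the side condition. If $\varepsilon/8<|x|<3$, then $\varphi_3<0$ and the point lies in $\Omega^3_j$. If $|x|<\varepsilon/4$, then $|y|$ differs from $1-\varepsilon$ by less than $\varepsilon/4+r<\frac38\varepsilon$, so $1-5\varepsilon<|y|<1$ and $\varphi_2<0$, and the point lies in $\Omega^2_j$.

The segment joins the origin to $p_j$, which lies on the disc in (b), and so does $F_l(0,0)=(0,a_l,\delta)$. All these sets are connected, so they lie in $\Omega_*$.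
\end{proof}

In particular $w_j=F_l(1,0)\in\Omega^3_j$, and $u(w_j)=-\beta_j\log3\to0$, as Section~\ref{sec:fan} demanded.

\begin{proposition}\label{prop:green}
$G_{\Omega_*}\bigl((0,y,\delta_j),w_j\bigr)\le-\log3$ for all $j\ge1$ and $|y|\le1-\varepsilon_j$.
\end{proposition}

\begin{proof}
Let $v$ be a competitor for the pole $w_j$, and let $|\xi|<r/4+r/12=r/3$. We need a disc in the $l$-th thickened spoke that passes through $w_j=F_l(1,0)$ and through $F_l(0,\xi)$. Take
\[
f(\zeta)=F_l\Bigl(3\,\frac{\zeta+\frac13}{1+\frac\zeta3},\ -3\zeta\xi\Bigr),\qquad\zeta\in\mathbb{D}.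
\]
The first argument lies in $\mathbb{D}_3$ and the second in $\mathbb{D}_r$, so $f(\mathbb{D})\subset\Omega_*$. We have $f(0)=w_j$ and $f(-\frac13)=(0,a_l+\xi,\delta)$. Lemma~\ref{lem:disc} gives $v(0,a_l+\xi,\delta)\le-\log3$. Consecutive points $a_l$ cut the circle $|y|=1-\varepsilon$ into arcs shorter than $2\pi/m$, so every point of the circle is within $\pi/m\le r/4<r/3$ of some $a_l$. Thus $v(0,y,\delta)\le-\log3$ on the circle. On the disc of Lemma~\ref{lem:fan}(b) the function $v$ is subharmonic or $\equiv-\infty$, so the bound holds for $|y|\le1-\varepsilon$ by the maximum principle. Take the supremum over $v$.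
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $n=3$ and take the domain $\Omega_*$. We have $p_j\to p=(0,0,0)\in\Omega_*$ and $w_j\to w_0=(1,0,0)$. Since $Z$ does not meet $\{t=0\}$, a point $(x,y,0)$ of $\Omega$ lies in $\Omega^0$ and so has $(x,y)\in M$. As $(1,0)\notin M$, the point $w_0$ is a limit of points of $\Omega_*$ that is not in $\Omega_*$, so $w_0\in\partial\Omega_*$. Proposition~\ref{prop:green} with $y=0$ gives $G_{\Omega_*}(p_j,w_j)\le-\log3$.

For $n>3$ take $\Omega_*\times\mathbb{D}^{n-3}$, with coordinates $(z,\zeta)$. It is hyperconvex, with exhaustion function $\max(u(z),|\zeta_1|-1,\dots,|\zeta_{n-3}|-1)$. The restriction to $\Omega_*\times\{0\}$ of a competitor for the pole $(w,0)$ is a competitor for the pole $w$ or is $\equiv-\infty$, so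
\[
G_{\Omega_*\times\mathbb{D}^{n-3}}\bigl((z,0),(w,0)\bigr)\le G_{\Omega_*}(z,w).
\]
The points $(p_j,0)\to(p,0)$ and $(w_j,0)\to(w_0,0)\in\partial(\Omega_*\times\mathbb{D}^{n-3})$ have the required properties.

In every dimension $n\ge3$ we have $e^{G}\le\frac13$ along a sequence that tends to a point of $\Omega\times\partial\Omega$, where $\Omega$ now denotes the domain just chosen. The first coordinates of the sequence stay in a compact subset of $\Omega$, so $G(\cdot,w)$ does not tend to $0$ locally uniformly as $w\to\partial\Omega$, and a continuous extension cannot have the value $1$ at the limit point. By Lemma~\ref{lem:value}(b) it cannot have any other value.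
\end{proof}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{Bergman Kernel and Pluripotential Theory},
\texttt{http://gamma.im.uj.edu.pl/\%7Eblocki/events/istanbul3.pdf}.

\bibitem{BP}
B{\l}ocki and Pflug,
\emph{Hyperconvexity and Bergman completeness},
Nagoya Math. J. 151 (1998).

\bibitem{Demailly}
Demailly (1985).

\bibitem{Herbort}
Herbort (2000).

\end{thebibliography}
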